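\title{Unbounded inductions with first-order fixed points\\ in $k$-variable logic}

\begin{abstract}
Let $\mathcal C$ be a class of finite structures. If the infinitary logic $L^k_{\infty\omega}$ with $k$ variables is no more expressive on $\mathcal C$ than $k$-variable first-order logic $L^k$, then neither is the $k$-variable least fixed point logic $\mathrm{LFP}^k$. We show that the converse fails for every $k\ge 2$; for $k=1$ both collapses always occur. The counterexample spreads the positions of a word over the $(k-1)$-element subsets of a finite set, so that $\mathrm{LFP}^k$ can compute no more than monadic second-order logic over the word. The words are chosen so that every monadic second-order property of a position can be read off a window of bounded size.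
\end{abstract}

\section{Introduction}\label{sec:intro}

Fix a finite relational vocabulary and a positive integer $k$. The logic $L^k$ consists of the first-order formulas that use only the variables $x_1,\dots,x_k$, which may be requantified and reused. The logic $L^k_{\infty\omega}$ extends $L^k$ by conjunctions and disjunctions over arbitrary sets of formulas, still in the variables $x_1,\dots,x_k$. The logic $\mathrm{LFP}^k$, the $k$-variable fragment of least fixed point logic in the sense of Kolaitis and Vardi, extends $L^k$ by least fixed points of systems of simultaneous positive inductive definitions that together use no more than $k$ variables; that systems are allowed, and not only single positive formulas, is part of the definition. Section~\ref{sec:logics} gives the details. On finite structures $\mathrm{LFP}^k$ lies between $L^k$ and $L^k_{\infty\omega}$ (Proposition~\ref{prop:inclusion}).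

Let $\mathcal C$ be a class of finite structures, and call two formulas \emph{equivalent on $\mathcal C$} if they define the same relation on every structure in $\mathcal C$. Consider two conditions.
\begin{itemize}
\item[(1)] Every formula of $L^k_{\infty\omega}$ is equivalent on $\mathcal C$ to a formula of $L^k$.
\item[(2)] Every formula of $\mathrm{LFP}^k$ is equivalent on $\mathcal C$ to a formula of $L^k$.
\end{itemize}
The question, posed in \cite{FMFV}, is whether (1) and (2) are equivalent for every class $\mathcal C$ and every $k$.

An induction is computed in stages, and it is \emph{bounded} on $\mathcal C$ if a fixed number of stages suffices on all structures in $\mathcal C$. Kolaitis and Vardi proved that, for every $\mathcal C$ and every $k$, condition (1) holds if and only if no $k$-variable induction is unbounded on $\mathcal C$. So (1) restricts the \emph{length} of all $k$-variable inductions, while (2) restricts only their \emph{results}, and the question is whether a class with an unbounded induction must also have a fixed point that is not definable in $L^k$. A single unbounded induction may well have a trivial result. But simultaneous systems allow us to run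 a finite automaton along a long induction, for instance to count its stages modulo $2$, and one expects some such automaton to produce a relation that $L^k$ cannot define. This is what happens on directed paths (Example~\ref{ex:paths}), and it suggests the answer yes. The answer is no.

\begin{theorem}\label{thm:A}
For every $k\ge2$ there are a finite relational vocabulary and a class $\mathcal C$ of finite structures over it such that
\begin{itemize}
\item[(i)] every formula of $\mathrm{LFP}^k$ is equivalent on $\mathcal C$ to a formula of $L^k$;
\item[(ii)] some formula of $L^k_{\infty\omega}$ is not equivalent on $\mathcal C$ to any formula of $L^k$;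
\item[(iii)] some $k$-variable induction is unbounded on $\mathcal C$.
\end{itemize}
\end{theorem}

\begin{theorem}\label{thm:B}
Condition \textup{(1)} implies condition \textup{(2)} for all $\mathcal C$ and all $k$. The implication from \textup{(2)} to \textup{(1)}, for all finite relational vocabularies and all classes $\mathcal C$, holds if and only if $k=1$; for $k=1$ both conditions always hold.
\end{theorem}

Parts (ii) and (iii) of Theorem~\ref{thm:A} agree with the theorem of Kolaitis and Vardi, but we prove both directly and do not use that theorem.

The proof of Theorem~\ref{thm:A} separates two tasks. The first is to build structures on which finite automata are the \emph{only} thing that $\mathrm{LFP}^k$ can run. To a word $w$ we attach structures in which a position of $w$ is carried by a set of $k-1$ elements and a quantifier forgets all positions but one (Section~\ref{sec:structures}); on them, every formula of $\mathrm{LFP}^k$ reduces to monadic second-order formulas about one position of $w$ (Sections~\ref{sec:coded} and~\ref{sec:normal}). The second task is to find longer and longer words on which every finite automaton is harmless, because its state at a position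 is visible in a bounded window around that position (Section~\ref{sec:words}). Windows are definable in $L^k$, and part (i) follows (Section~\ref{sec:collapse}). Section~\ref{sec:two} shows both tasks for two variables.

\section{The three logics}\label{sec:logics}

\subsection*{Tuples, relations, substitution}
Structures are finite and nonempty; the universe of $\mathfrak A$ is written $V$. Let $[k]=\{1,\dots,k\}$. We view $\bar a\in V^k$ as a map $[k]\to V$ and write $\bar a[j\mapsto c]$ for the tuple obtained by replacing $a_j$ by $c$. Every formula $\varphi$, whatever its free variables, is regarded as defining a relation $\varphi^{\mathfrak A}\subseteq V^k$. Nothing is lost: if $\varphi'$ defines the same subset of $V^k$ as $\varphi$ but has free variables that $\varphi$ lacks, the subset does not depend on the corresponding coordinates, and we may quantify these variables existentially.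

For $R\subseteq V^k$ and $\sigma\colon[k]\to[k]$ put
\[
\bar a\circ\sigma=(a_{\sigma(1)},\dots,a_{\sigma(k)}),\qquad R\circ\sigma=\{\bar a\in V^k:\bar a\circ\sigma\in R\}.
\]
Thus $R\circ\sigma$ is the relation defined by the atom $R(x_{\sigma(1)},\dots,x_{\sigma(k)})$. The map $R\mapsto R\circ\sigma$ commutes with union, intersection and complement, and since $(\bar a\circ\sigma')\circ\sigma=\bar a\circ(\sigma'\sigma)$,
\begin{equation}\label{eq:comp}
(R\circ\sigma)\circ\sigma'=R\circ(\sigma'\sigma).
\end{equation}
With only $k$ variables there are no fresh names for bound variables, so substitution needs an argument.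

\begin{lemma}\label{lem:subst}
For every formula $\varphi$ of $L^k$ and every $\sigma\colon[k]\to[k]$ there is a formula $\varphi\circ\sigma$ of $L^k$ that defines $\varphi^{\mathfrak A}\circ\sigma$ on every structure $\mathfrak A$, and whose free variables are among the $x_{\sigma(i)}$ with $x_i$ free in $\varphi$. The same holds for $L^k_{\infty\omega}$.
\end{lemma}

\begin{proof}
Induction on $\varphi$, for all $\sigma$ at once. In an atom replace each $x_i$ by $x_{\sigma(i)}$; negations, conjunctions and disjunctions commute with $\circ\,\sigma$. For $\exists x_j\psi$, the set $\sigma([k]\setminus\{j\})$ has fewer than $k$ elements, so it misses some $l$. Let $\sigma'$ agree with $\sigma$ except that $\sigma'(j)=l$, and take $\exists x_l(\psi\circ\sigma')$. This is correct because $\bar a[l\mapsto c]\circ\sigma'=(\bar a\circ\sigma)[j\mapsto c]$: at $j$ both sides equal $c$, and at $i\neq j$ both equal $a_{\sigma(i)}$, as $\sigma(i)\ne l$. The same formula with $\forall$ handles $\forall x_j\psi$.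
\end{proof}

If the free variables of $\varphi$ are among $x_1,\dots,x_{k-1}$, an expression such as $\varphi(x_2,\dots,x_k)$ denotes $\varphi\circ\sigma$ for a $\sigma$ with $\sigma(i)=i+1$ for $i<k$.

\subsection*{Fixed points of monotone maps}
We use the following standard facts. Tuples of relations are ordered by componentwise inclusion.

\begin{lemma}\label{lem:fix}
Let $\Gamma$ be a monotone map of a finite lattice with least element $\bot$. The sequence $\Gamma^s(\bot)$ increases and is constant from the first $s$ with $\Gamma^s(\bot)=\Gamma^{s+1}(\bot)$ on. Its final value $\mu$ is a fixed point and lies below every $x$ with $\Gamma(x)\le x$; so $\mu$ is the least fixed point and the meet of all such $x$. If $\Gamma\le\Gamma'$ pointwise, the least fixed point of $\Gamma$ lies below that of $\Gamma'$. The dual statements hold for the greatest fixed point, with iteration from the top element and the elements $x$ with $x\le\Gamma(x)$.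
\end{lemma}

\begin{proof}
Monotonicity propagates $\bot\le\Gamma(\bot)$ along the sequence, and if $\Gamma(x)\le x$ then $\Gamma^s(\bot)\le x$ by induction on $s$. The least fixed point $\mu'$ of $\Gamma'$ satisfies $\Gamma(\mu')\le\Gamma'(\mu')=\mu'$.
\end{proof}

\subsection*{The logic $\mathrm{LFP}^k$}
We use a generous version. Formulas are built from atoms in $x_1,\dots,x_k$, over the vocabulary, equality and $k$-ary relation variables, by $\neg,\wedge,\vee,\exists,\forall$ and the rule that forms
\begin{equation}\label{eq:lfp}
[\mathrm{lfp}_i\ S_1,\dots,S_m:\ \psi_1,\dots,\psi_m](x_{\rho(1)},\dots,x_{\rho(k)})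
\end{equation}
from formulas $\psi_1,\dots,\psi_m$, an index $i\le m$ and a map $\rho\colon[k]\to[k]$, provided that the relation variables $S_1,\dots,S_m$ occur in the $\psi_j$ only \emph{positively}, that is, under an even number of negations. The $\psi_j$ may contain further fixed points, possibly negated. A formula $\varphi$ whose free relation variables are among $\bar Z$ defines on each structure an operator $\bar Z\mapsto\varphi(\bar Z)\subseteq V^k$, monotone in the variables that occur only positively. The value of \eqref{eq:lfp} is $S_i^\infty\circ\rho$, where $\bar S^\infty$ is the least fixed point of $\bar S\mapsto(\psi_1(\bar S,\bar Z),\dots,\psi_m(\bar S,\bar Z))$. Conditions (1) and (2) speak about formulas without free relation variables.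

A system whose only free relation variables are $S_1,\dots,S_m$ is an \emph{induction}; we write it as $S_j\leftarrow\psi_j$ ($j\le m$). Its \emph{stages} are $S^0_j=\emptyset$ and $S^{s+1}_j=\psi_j(\bar S^s)$. It \emph{closes} on $\mathfrak A$ at the least $s$ with $\bar S^s=\bar S^{s+1}$, and it is \emph{unbounded} on $\mathcal C$ if these numbers $s$ are unbounded as $\mathfrak A$ ranges over $\mathcal C$.

Relation variables of smaller arity are abbreviations. A definition $S(x_{i_1},\dots,x_{i_r})\leftarrow\psi$ with distinct $i_1,\dots,i_r$ and no other free variable in $\psi$ is read as the definition of the $k$-ary relation $S'=\{\bar a:(a_{i_1},\dots,a_{i_r})\in S\}$, an atom $S(x_{\tau(1)},\dots,x_{\tau(r)})$ being replaced by $S'(x_{\sigma(1)},\dots,x_{\sigma(k)})$ for some $\sigma$ with $\sigma(i_l)=\tau(l)$; the stages correspond.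

If this version of $\mathrm{LFP}^k$ collapses to $L^k$ on $\mathcal C$, or is contained in $L^k_{\infty\omega}$, then so is every narrower version, for example the one with only un-nested systems of $L^k$-formulas; and the induction used for Theorem~\ref{thm:A}(iii) is a single positive $L^k$-formula. So both theorems hold for such narrower versions as well.

\begin{remark}\label{rem:param}
In \eqref{eq:lfp} every free individual variable of $\psi_j$ is an argument of $S_j$: there are no individual parameters. With parameters, the unary definition $S(x_1)\leftarrow x_1=x_2\vee\exists x_2(Q(x_1,x_2)\wedge S(x_2))$, whose first $x_2$ is a parameter, would define reachability in a directed graph with edge relation $Q$, and the inclusion in $L^2_{\infty\omega}$ would fail. Indeed, on the disjoint union of two directed $4$-cycles a formula $\exists x_j\psi$ of $L^2_{\infty\omega}$ defines a set of vertices invariant under automorphisms, hence all vertices or none; so by induction every formula of $L^2_{\infty\omega}$ depends only on the atomic type of $(x_1,x_2)$. But two opposite vertices of one cycle have the same atomic type as two vertices of different cycles.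
\end{remark}

\subsection*{Negation normal form}
Extend the syntax by $\mathrm{gfp}_i$, defined as \eqref{eq:lfp} with the greatest fixed point. A formula is in \emph{negation normal form} if negations stand only in front of vocabulary atoms and equalities. Subformulas of such a formula are again in negation normal form, and they define operators monotone in all their free relation variables.

\begin{lemma}\label{lem:nnf}
Every formula of $\mathrm{LFP}^k$ without free relation variables is equivalent on all finite structures to a formula in negation normal form.
\end{lemma}

\begin{proof}
Componentwise complementation reverses the order and maps the fixed points of a monotone $\Psi$ onto those of $\bar S\mapsto\overline{\Psi(\overline{\bar S})}$. Hence $\neg[\mathrm{lfp}_i\,\bar S:\bar\psi](\dots)$ is equivalent to $[\mathrm{gfp}_i\,\bar S:\bar\psi^*](\dots)$, where $\psi^*_j$ is $\neg\psi_j$ with each free atom of an $S_h$ negated, and dually for $\neg\,\mathrm{gfp}$. Push negations from the outside to the atoms by these rules, the De Morgan rules and cancellation of double negations. Each rule preserves the property that the number of negations between an occurrence of a relation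 variable and its binder is even: the fixed point rule adds two for the variables it binds and only moves a negation inward for variables bound further out. At the end this number is $0$ or $1$, so it is $0$.
\end{proof}

\subsection*{The easy implications}

\begin{proposition}\label{prop:inclusion}
Every formula of $\mathrm{LFP}^k$ without free relation variables is equivalent on all finite structures to a formula of $L^k_{\infty\omega}$. Hence \textup{(1)} implies \textup{(2)}.
\end{proposition}

\begin{proof}
We show by induction on $\varphi$ in negation normal form, with free relation variables among $\bar Z$: for all formulas $\bar\zeta$ of $L^k_{\infty\omega}$ there is a formula $\varphi[\bar\zeta]$ of $L^k_{\infty\omega}$ that defines $\varphi(\bar\zeta^{\mathfrak A})$ on every finite $\mathfrak A$. For an atom $Z_h(x_{\sigma(1)},\dots,x_{\sigma(k)})$ take $\zeta_h\circ\sigma$. Other atoms and their negations stay as they are, and the construction commutes with $\wedge,\vee,\exists,\forall$. For \eqref{eq:lfp} let $\chi^0_j$ be $x_1\neq x_1$ and $\chi_j^{s+1}=\psi_j[\bar\chi^s,\bar\zeta]$, so that $\chi^s_j$ defines the $s$-th stage. On a finite structure the least fixed point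 is the union of the stages, so $(\bigvee_{s\ge0}\chi^s_i)\circ\rho$ works. For $\mathrm{gfp}_i$ start from $x_1=x_1$ and take $(\bigwedge_{s\ge0}\chi^s_i)\circ\rho$.
\end{proof}

\begin{proposition}\label{prop:one}
For $k=1$, conditions \textup{(1)} and \textup{(2)} hold on every class $\mathcal C$.
\end{proposition}

\begin{proof}
The vocabulary is finite, so there are finitely many atomic formulas in $x_1$ and finitely many complete atomic types $\alpha(x_1)$, that is, conjunctions containing each atomic formula or its negation. Let $\mathcal B$ be the set of Boolean combinations of the atomic formulas and the sentences $\exists x_1\alpha$. Up to equivalence $\mathcal B$ is finite, so it is closed under arbitrary conjunctions and disjunctions. Every member of $\mathcal B$ is equivalent to a finite disjunction $\bigvee_i(\alpha_i\wedge\theta_i)$ with types $\alpha_i$ and sentences $\theta_i\in\mathcal B$, and $\exists x_1\bigvee_i(\alpha_i\wedge\theta_i)$ is equivalent to $\bigvee_i(\exists x_1\alpha_i\wedge\theta_i)\in\mathcal B$. So every formula of $L^1_{\infty\omega}$ is equivalent to a member of $\mathcal B\subseteq L^1$. This is (1), and (2) follows by Proposition~\ref{prop:inclusion}.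
\end{proof}

\section{Two variables on a path}\label{sec:two}

For a word $w=w_1\cdots w_\ell$ over $\{a,b\}$, the \emph{labeled path} of $w$ has universe $[\ell]$, the binary relation $Q=\{(q,q+1):q<\ell\}$ and the unary relation $P=\{q:w_q=b\}$. The first example explains the expected answer and what a counterexample has to overcome.

\begin{example}[unlabeled paths]\label{ex:paths}
Let $w=a^\ell$. The induction
\[
R(x_1)\leftarrow\neg\exists x_2Q(x_1,x_2)\vee\exists x_2(Q(x_1,x_2)\wedge R(x_2))
\]
adds the vertices one at a time from the end. It closes at stage $\ell$, and its fixed point is the whole universe. The same recursion with two states,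
\[
E(x_1)\leftarrow\neg\exists x_2Q(x_1,x_2)\vee\exists x_2(Q(x_1,x_2)\wedge O(x_2)),\qquad O(x_1)\leftarrow\exists x_2(Q(x_1,x_2)\wedge E(x_2)),
\]
gives $E=\{q:\ell-q\text{ is even}\}$. No formula of $L^2$ defines $E$ on an infinite class of such paths, however sparse the lengths. To see this, call a set of vertices \emph{$r$-constant} if it contains all or none of the vertices at distance at least $r$ from both ends. Every formula of $L^2$ is a Boolean combination of atoms and formulas $\exists x_j\psi$ in at most one free variable, and we claim that each of the latter defines $r$-constant sets for some $r$ independent of $\ell$. Take $\exists x_2\psi$, where $\psi$ combines atoms and $r$-constant sets, and let $x_1$ be at distance at least $r+2$ from both ends. Then $x_2$ may be $x_1$ or one of its two neighbors, all at distance at least $r$ from the ends; or a vertex not adjacent to $x_1$, which may be any vertex at distance less than $r$ from an end, or one, such as $x_1+2$, at distance at least $r$ from both. These options do not depend on $x_1$, so $\exists x_2\psi$ defines an $(r+2)$-constant set. But $E$ is not $r$-constant when $\ell$ is large.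
\end{example}

So (2) fails on unlabeled paths, and labels are needed that give away the parity of $\ell-q$, and every other finite-state property of $q$, near $q$. The labels must not give $\mathrm{LFP}^2$ new powers beyond finite automata. The second example shows why they do not, even though the relation variables are binary.

\begin{example}[a binary induction is a unary one in disguise]\label{ex:binary}
On a labeled path consider
\[
S(x_1,x_2)\leftarrow S(x_2,x_1)\vee\Big(Q(x_1,x_2)\wedge\big(P(x_2)\vee\exists x_1(Q(x_2,x_1)\wedge S(x_1,x_2))\big)\Big).
\]
The recursion runs through $S$ in two ways. The quantified subformula has the single free variable $x_2$; freeze it to a set $X\subseteq[\ell]$. What remains, $S(x_1,x_2)\leftarrow S(x_2,x_1)\vee(Q(x_1,x_2)\wedge(P(x_2)\vee X(x_2)))$, has no quantifier, never leaves the two given elements, and closes after two steps with the value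
\[
F(X):\quad \big(Q(x_1,x_2)\wedge(P(x_2)\vee X(x_2))\big)\vee\big(Q(x_2,x_1)\wedge(P(x_1)\vee X(x_1))\big).
\]
Inserting $F(X)$ for $S$ in the quantified subformula, where $Q(x_2,x_1)$ excludes the first disjunct, gives the operator on sets of positions
\[
G(X)=\{q<\ell:\ w_{q+1}=b\ \text{ or }\ q+1\in X\}.
\]
Its least fixed point $X^\infty$ is the set of positions that are followed, somewhere, by a letter $b$, and $F(X^\infty)$ relates two adjacent positions when the later one is not beyond the last $b$. This is the fixed point of the original induction: $(q,q+1)\in S$ if and only if $w_{q+1}=b$ or $(q+1,q+2)\in S$. The set $X^\infty$ is the intersection of all $X$ with $G(X)\subseteq X$, a definition that quantifies over sets of positions only.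
\end{example}

Proposition~\ref{prop:normal} performs this separation for all formulas: the unbounded part of a recursion passes through quantifiers, and a quantified subformula depends on one variable fewer. For $k=2$ it is a set of positions, so the recursion is expressible in monadic second-order logic over $w$, and hence by finite automata. We now construct the words.

\section{Words on which automata are local}\label{sec:words}

We want words of increasing length, cut into blocks such that a given finite monoid assigns one and the same idempotent to all blocks, and such that the cuts can be recognized locally. Then the value of the prefix before a position depends only on where the position lies in its own block. High powers have idempotent values, but the powers of a single word are periodic and mark no cuts. We therefore build two sequences of words, and mark the cuts by features that a finite monoid cannot see: a power $x^{2N}$ in place of $x^N$. Let $u_1=a$, $v_1=b$ and, with $N=n!$,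
\[
u_{n+1}=u_n^{2N}v_n^{N}(u_n^{N}v_n^{N})^{N-1},\qquad v_{n+1}=u_n^{2N}v_n^{N}(u_n^{N}v_n^{N})^{2N-1}.
\]
The doubled first run marks the beginning of a block, and the doubled number of periods tells $v_{n+1}$ from $u_{n+1}$. For $n\ge m$, unfolding the recursion down to index $m$ gives a factorization of $u_n$ into copies of $u_m$ and $v_m$, its \emph{level-$m$ blocks}. The lengths $\ell_n=|u_n|$ increase strictly, since $u_{n+1}$ begins with $u_n^2$.

\begin{example}[parity]\label{ex:parity}
We have $u_2=aab$ and $v_2=aabab$, and with $A=u_2$, $B=v_2$,
\[
u_3=A^4B^2A^2B^2,\qquad v_3=A^4B^2(A^2B^2)^3,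
\]
of lengths $6\cdot3+4\cdot5=38$ and $10\cdot3+8\cdot5=70$. Let $n\ge3$. In $u_n$ the factor $aa$ occurs exactly at the starts of level-$2$ blocks, and a block that begins an occurrence of $aab\,aa$ is $A$, since $B$ continues $aab$ by $ab$. A run $A^4$ occurs only at the start of a level-$3$ block, where $B$ follows it. So the level-$3$ blocks start exactly at the occurrences of $(aab)^4aa$. All level-$3$ blocks have even length, so these starts are odd positions and $\ell_n$ is even. Therefore $\ell_n-q$ is even if and only if $(aab)^4aa$ occurs at position $q-o$ for some odd $o\le69$. The set $E$ of Example~\ref{ex:paths} has become a local property of $q$.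
\end{example}

The next two lemmas generalize the two facts used in the example: even length, and recognizable starts.

\begin{lemma}\label{lem:idem}
Let $h\colon\{a,b\}^*\to M$ be a morphism to a finite monoid and $m=|M|+1$. There is an idempotent $g\in M$ with $h(u_n)=h(v_n)=g$ for all $n\ge m$.
\end{lemma}

\begin{proof}
Let $n=|M|$ and $N=n!$. For $x\in M$ two of $x,x^2,\dots,x^{n+1}$ coincide, so $x^i=x^{i+p}$ with $1\le i,p\le n$. Since $N\ge i$ and $p$ divides $N$, we get $x^N=x^{2N}$. So $e=h(u_n)^N$, $f=h(v_n)^N$ and $g=(ef)^N$ are idempotent, and
\[
h(u_{n+1})=e^2f(ef)^{N-1}=(ef)^N=g,\qquad h(v_{n+1})=e^2f(ef)^{2N-1}=(ef)^{2N}=g.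
\]
Words with larger index are nonempty products of copies of $u_{n+1}$ and $v_{n+1}$.
\end{proof}

For a word $w$, a position $i$ of $w$ and $r\ge0$, the \emph{window} $\mathrm{win}_r(w,i)$ is the factor of length $2r+1$ of $\#^rw\#^r$ centered at the letter $w_i$. A window \emph{determines} a quantity attached to pairs $(n,i)$ if the quantity is the same for any two pairs with the same window, for equal or different $n$. Note that $\mathrm{win}_{r+d}(w,i)$ determines, for each offset $x$ with $|x|\le d$, whether $i+x$ is a position of $w$ and, if so, $\mathrm{win}_r(w,i+x)$.

\begin{lemma}\label{lem:blocks}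
For every $m$ there is $r_m$ such that, for $n\ge m$, the window $\mathrm{win}_{r_m}(u_n,i)$ determines whether $i$ is the first position of a level-$m$ block of $u_n$ and, if so, whether this block is $u_m$ or $v_m$.
\end{lemma}

\begin{proof}
Level-$1$ blocks are letters, so $r_1=0$. Suppose $r_m$ is given. Let $N=m!$ and $n\ge m+1$, and write the level-$m$ factorization of $u_n$ as a word $z$ over $A$ (for $u_m$) and $B$ (for $v_m$). Then $z$ is a concatenation of factors
\[
\xi_u=A^{2N}B^N(A^NB^N)^{N-1},\qquad \xi_v=\xi_u\,(A^NB^N)^N,
\]
one for each level-$(m+1)$ block. Both begin with $A$ and end with $B$, so each maximal run of $A$'s in $z$ lies inside one factor; it has length $2N$ at the beginning of a factor and $N$ elsewhere. Consequently: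
\begin{itemize}
\item[(a)] a factor starts at position $p$ of $z$ if and only if $z_p\cdots z_{p+2N-1}=A^{2N}$;
\item[(b)] a factor starting at $p$ is $\xi_v$ if and only if position $p+|\xi_u|+N$ exists in $z$ and carries $B$. Indeed, in $\xi_v$ the prefix $\xi_u$ is followed by $A^NB$, whereas a factor $\xi_u$ is followed by the end of $z$ or by $A^{2N}$.
\end{itemize}
Let $L=\max(|u_m|,|v_m|)$, $K=|\xi_u|+N$ and $r_{m+1}=r_m+KL$. The window $\mathrm{win}_{r_{m+1}}(u_n,i)$ tells whether $i$ starts a level-$m$ block; if not, it does not start a level-$(m+1)$ block. If it does, let $z_p$ be the corresponding letter. We read $z_p,z_{p+1},\dots,z_{p+K}$ one after the other. Once $z_p,\dots,z_{p+x-1}$ are known, so is the offset, at most $xL\le KL$, of the position following these blocks. The window shows whether this position lies in $u_n$; if not, $z$ ends at $p+x-1$, and if so, the window of radius $r_m$ around it gives $z_{p+x}$. Since $2N-1\le K$, tests (a) and (b) can be carried out.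
\end{proof}

\emph{Monadic second-order logic} (MSO) over a nonempty word $w$ of length $\ell$ has variables for positions in $[\ell]$ and variables for sets of positions, quantifiers over both, and atoms for equality, membership, the successor relation $q'=q+1$ and the letter at a position. By the theorem of B\"uchi, Elgot and Trakhtenbrot, the words over a finite alphabet that satisfy an MSO sentence form a regular language; and a regular language is the preimage $h^{-1}(M_0)$ of a subset $M_0$ of a finite monoid $M$ under a morphism $h$ from the free monoid. For a formula $\Theta(q)$ with one free position variable, apply this to the words over $\{a,b,\hat a,\hat b\}$ that have exactly one marked letter and satisfy $\Theta$ at its position. Writing $h$ also for the restriction to $\{a,b\}^*$, and $w_{<i},w_{>i}$ for the parts of $w$ before and after position $i$, we obtain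
\begin{equation}\label{eq:marked}
w\models\Theta(i)\iff h(w_{<i})\,h(\hat w_i)\,h(w_{>i})\in M_0 .
\end{equation}

\begin{proposition}\label{prop:local}
For every MSO formula $\Theta(q)$ there are $n_0$, $r$ and a set $\mathcal W$ of words of length $2r+1$ over $\{a,b,\#\}$ such that for all $n\ge n_0$ and all positions $i$ of $u_n$: $u_n\models\Theta(i)$ if and only if $\mathrm{win}_r(u_n,i)\in\mathcal W$. The truth value of an MSO sentence on $u_n$ is constant for all large $n$.
\end{proposition}

\begin{proof}
Take $h,M,M_0$ as in \eqref{eq:marked}, let $m=|M|+1$, $g$ as in Lemma~\ref{lem:idem}, $L=\max(|u_m|,|v_m|)$, $n_0=m$ and $r=r_m+L$. Let $w=u_n$ with $n\ge m$, and let $i$ lie in the level-$m$ block $\beta$ that starts at position $j=i-o$. Write $\beta=\beta'w_i\beta''$ with $|\beta'|=o$. A nonempty product of level-$m$ blocks has value $g$, so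
\[
h(w_{<i})=g_1h(\beta'),\qquad h(w_{>i})=h(\beta'')g_2,
\]
where $g_1=1$ if $\beta$ is the first block and $g_1=g$ otherwise, and $g_2=1$ if $\beta$ is the last block and $g_2=g$ otherwise. Now $j$ is the last start of a level-$m$ block at or before $i$, and $o<L$. By Lemma~\ref{lem:blocks}, $\mathrm{win}_r(w,i)$ determines $o$ and whether $\beta$ is $u_m$ or $v_m$; it also shows whether $j-1\ge i-L$ and $j+|\beta|\le i+L$ are positions of $w$, which gives $g_1$ and $g_2$. By \eqref{eq:marked} it determines the truth value of $\Theta(i)$. Let $\mathcal W$ be the set of windows at which $\Theta$ holds for some $n\geq n_0$. For a sentence, take a morphism $h\colon\{a,b\}^*\to M$ recognizing its language; $h(u_n)=g$ for all $n>|M|$.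
\end{proof}

\section{Spreading a word over $(k-1)$-sets}\label{sec:structures}

For $k\ge3$ labeled paths are the wrong carrier. Three variables suffice for $S(x_1,x_2)\leftarrow Q(x_1,x_2)\vee\exists x_3(Q(x_1,x_3)\wedge S(x_3,x_2))$, which defines the order of positions; the quantified subformula is now a binary relation on positions, and MSO does not quantify over those. The repair is to make one position cost $k-1$ variables. Then $k$ distinct elements carry $k$ positions, one for each omitted element, and requantifying $x_j$ keeps only the position that omits $x_j$. We ask that the other $k-1$ positions can then take arbitrary values, so that nothing else is remembered.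

Fix $k\ge2$ and the vocabulary $\{Q,P\}$ with $Q$ of arity $k$ and $P$ of arity $k-1$. Let $w$ be a word over $\{a,b\}$ of length $\ell\ge1$, let $V$ be a finite set with $|V|\ge k$, and let $\mathrm{pos}$ be a map from the $(k-1)$-element subsets of $V$ to $[\ell]$ with the following \emph{extension property}.
\begin{itemize}
\item[(EP)] For every set $B=\{b_1,\dots,b_{k-1}\}$ of $k-1$ distinct elements of $V$ and all $q_1,\dots,q_{k-1}\in[\ell]$ there is $c\in V\setminus B$ with $\mathrm{pos}((B\setminus\{b_l\})\cup\{c\})=q_l$ for all $l$.
\end{itemize}
The structure $\mathfrak A(w,V,\mathrm{pos})$ has universe $V$, and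
\begin{itemize}
\item $P(a_1,\dots,a_{k-1})$ holds if and only if the $a_l$ are distinct and the letter of $w$ at position $\mathrm{pos}\{a_1,\dots,a_{k-1}\}$ is $b$;
\item $Q(a_1,\dots,a_k)$ holds if and only if the $a_l$ are distinct and $\mathrm{pos}\{a_2,\dots,a_k\}=\mathrm{pos}\{a_1,\dots,a_{k-1}\}+1$.
\end{itemize}
Let $\mathcal K$ be the class of all these structures, each given together with its $w$ and $\mathrm{pos}$. For $k=2$, (EP) says that every position has at least two preimages, and $V=[\ell]\times\{0,1\}$ gives the labeled path of $w$ with every vertex doubled. For $k=3$, $\mathrm{pos}$ labels the edges of the complete graph on $V$, and (EP) says that every edge lies in triangles with all possible pairs of labels on the other two edges.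

\begin{lemma}\label{lem:EP}
For every $\ell\geq1$ and all sufficiently large finite sets $V$ there is a map $\mathrm{pos}$ with \textup{(EP)}. Moreover, \textup{(EP)} implies
\begin{itemize}
\item[\textup{(EP$'$)}] for every $(k-2)$-element set $B'\subseteq V$ and every $q\in[\ell]$ there is $c\notin B'$ with $\mathrm{pos}(B'\cup\{c\})=q$; in particular $\mathrm{pos}$ is onto.
\end{itemize}
\end{lemma}

\begin{proof}
Choose the values of $\mathrm{pos}$ independently and uniformly in $[\ell]$. Fix $B$ and $q_1,\dots,q_{k-1}$. The sets $(B\setminus\{b_l\})\cup\{c\}$ for $l\le k-1$ and $c\notin B$ are pairwise distinct, since such a set determines $c$ as its element outside $B$ and $b_l$ as the element of $B$ that it misses. So the events ``$c$ is a witness'' are independent, each of probability $\ell^{-(k-1)}$. Hence (EP) fails with probability at most $|V|^{k-1}\ell^{k-1}(1-\ell^{-(k-1)})^{|V|-k+1}$, which is less than $1$ for large $|V|$. For (EP$'$) choose $b_1\notin B'$ and apply (EP) to $B=B'\cup\{b_1\}$ with $q_1=q$.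
\end{proof}

For each $n\ge1$ fix a structure $\mathfrak A_n=\mathfrak A(u_n,V_n,\mathrm{pos}_n)\in\mathcal K$, and let
\[
\mathcal C=\{\mathfrak A_n:n\ge1\}.
\]
This is the class of Theorem~\ref{thm:A}.

\subsection*{Walking along the word in $L^k$}
A formula $\varphi$ of $L^k$ with free variables among $x_1,\dots,x_{k-1}$ \emph{expresses} $X\subseteq[\ell]$ on $\mathfrak A(w,V,\mathrm{pos})$ if it holds exactly for the tuples of $k-1$ distinct elements whose set has its position in $X$. The formula $D$ saying that $x_1,\dots,x_{k-1}$ are distinct expresses $[\ell]$; the formulas $P(x_1,\dots,x_{k-1})$ and $D\wedge\neg P(x_1,\dots,x_{k-1})$ express the sets of positions carrying $b$ and $a$. If $\varphi,\varphi'$ express $X,X'$, then $\varphi\wedge\varphi'$, $\varphi\vee\varphi'$ and $D\wedge\neg\varphi$ express $X\cap X'$, $X\cup X'$ and $[\ell]\setminus X$. To move along the word, put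
\begin{align*}
\varphi^{[1]}&=\exists x_k\big(Q(x_1,\dots,x_k)\wedge\varphi(x_2,\dots,x_k)\big),\\
\varphi^{[-1]}&=\exists x_k\big(Q(x_k,x_1,\dots,x_{k-1})\wedge\varphi(x_k,x_1,\dots,x_{k-2})\big),
\end{align*}
which are formulas of $L^k$ by Lemma~\ref{lem:subst}; let $\varphi^{[0]}=\varphi$, and let $\varphi^{[d]}$, $\varphi^{[-d]}$ be the $d$-fold iterates.

\begin{lemma}\label{lem:walk}
If $\varphi$ expresses $X$ on $\mathfrak A\in\mathcal K$ and $d\in\mathbb Z$, then $\varphi^{[d]}$ expresses $\{q\in[\ell]:q+d\in X\}$. There are formulas of $L^k$, not depending on $\mathfrak A\in\mathcal K$, as follows: $\kappa_\eta$ expressing $\{q:\mathrm{win}_r(w,q)=\eta\}$, for each word $\eta$ of length $2r+1$ over $\{a,b,\#\}$; $\pi_p$ expressing $\{p\}\cap[\ell]$, for each $p\ge1$; and sentences $\lambda_p$ that hold if and only if $\ell=p$.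
\end{lemma}

\begin{proof}
Let $d=1$. If $\varphi^{[1]}$ holds, then $Q$ forces $x_1,\dots,x_{k-1}$ to be distinct, with a position $q$ such that $q+1=\mathrm{pos}\{x_2,\dots,x_k\}\in X$. Conversely, if $x_1,\dots,x_{k-1}$ are distinct with position $q$ and $q+1\in X$, then (EP) yields a new element $x_k$ with $\mathrm{pos}\{x_2,\dots,x_k\}=q+1$. For $d=-1$, the atom $Q(x_k,x_1,\dots,x_{k-1})$ says that $\mathrm{pos}\{x_k,x_1,\dots,x_{k-2}\}=q-1$, and (EP) yields such an $x_k$ when $q-1\in X$. The general case follows by iteration, since all integers between $q$ and $q+d$ lie in $[\ell]$ when these two do.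

For $\eta=\eta_{-r}\cdots\eta_r$ let $\kappa_\eta$ be the conjunction over $|d|\le r$ of $(D\wedge\neg P)^{[d]}$, $P^{[d]}$ or $D\wedge\neg D^{[d]}$, according as $\eta_d$ is $a$, $b$ or $\#$. As $D^{[-d]}$ expresses $\{q\in[\ell]:q>d\}$ for $d\geq0$, we may take $\pi_p=D^{[1-p]}\wedge\neg D^{[-p]}$. Since $\mathrm{pos}$ is onto, $\exists x_1\cdots\exists x_{k-1}\pi_p$ says that $\ell\ge p$; let $\lambda_p$ be $\exists x_1\cdots\exists x_{k-1}\pi_p\wedge\neg\exists x_1\cdots\exists x_{k-1}\pi_{p+1}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}(ii)]
The lengths $\ell_n$ are distinct, so for a set $I$ of positive integers the sentence $\bigvee_{n\in I}\lambda_{\ell_n}$ of $L^k_{\infty\omega}$ holds in $\mathfrak A_n$ if and only if $n\in I$. These are uncountably many sentences, pairwise inequivalent on $\mathcal C$, and $L^k$ has only countably many formulas.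
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}(iii)]
Consider the induction
\[
R(x_1,\dots,x_{k-1})\leftarrow\big(D\wedge\neg\exists x_kQ(x_1,\dots,x_k)\big)\vee\exists x_k\big(Q(x_1,\dots,x_k)\wedge R(x_2,\dots,x_k)\big).
\]
The formula $\exists x_kQ(x_1,\dots,x_k)$ is equivalent to $D^{[1]}$, so the first disjunct expresses $\{\ell\}$. If the $s$-th stage is defined by a formula $\chi$ of $L^k$ that expresses $X_s$, the next one is defined by the disjunction of the first disjunct and $\chi^{[1]}$, which expresses $X_{s+1}=\{\ell\}\cup\{q\in[\ell]:q+1\in X_s\}$. From $X_0=\emptyset$ we get $X_s=\{q\in[\ell]:q>\ell-s\}$. Since $\mathrm{pos}$ is onto, the induction closes on $\mathfrak A_n$ exactly at stage $\ell_n$, and $\ell_n\to\infty$.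
\end{proof}

\section{Coded relations}\label{sec:coded}

It remains to prove (i). We first describe the relations that quantified subformulas can define on structures in $\mathcal K$. Let $\mathfrak A=\mathfrak A(w,V,\mathrm{pos})\in\mathcal K$ and $j\in[k]$. A relation $t\subseteq V^k$ is \emph{$j$-free} if membership of $\bar a$ in $t$ does not depend on $a_j$. The \emph{pattern} of a family $(a_l)_{l\in J}$ is the equivalence relation $\{(l,l'):a_l=a_{l'}\}$ on $J$; it is \emph{discrete} if the $a_l$ are distinct. Let $\mathcal E_j$ be the set of non-discrete equivalence relations on $[k]\setminus\{j\}$; it is empty for $k=2$.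

\begin{definition}\label{def:coded}
A \emph{coded relation of index $j$} is a $j$-free relation $t$ for which there are a set $X\subseteq[\ell]$ and bits $\beta_\varepsilon\in\{0,1\}$, $\varepsilon\in\mathcal E_j$, such that
\begin{itemize}
\item if the $a_l$ ($l\ne j$) are distinct, then $\bar a\in t$ if and only if $\mathrm{pos}\{a_l:l\ne j\}\in X$;
\item if $(a_l)_{l\ne j}$ has pattern $\varepsilon\in\mathcal E_j$, then $\bar a\in t$ if and only if $\beta_\varepsilon=1$.
\end{itemize}
The tuple $(X,(\beta_\varepsilon)_{\varepsilon\in\mathcal E_j})$ is the \emph{code} of $t$.
\end{definition}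

A coded relation is always considered together with its index. We identify the bits $0,1$ with the sets $\emptyset,[\ell]$, so that a code is a tuple of subsets of $[\ell]$, ordered componentwise, and the value of a bit $Y$ is expressed in MSO by $\exists p\,(p\in Y)$. Every tuple of this form is the code of a relation. Every position is realized, by (EP$'$), and every pattern is realized, because $|V|\ge k$. Hence for fixed $j$ the map from coded relations to codes is a bijection, and $t\subseteq t'$ holds if and only if the code of $t$ lies below that of $t'$. The relations $\emptyset$ and $V^k$ are coded, of every index.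

The induction over formulas must keep track of how codes depend on other codes, uniformly in $\mathfrak A$.

\begin{definition}\label{def:monadic}
Let $j_1,\dots,j_r,j\in[k]$, $r\ge0$. A \emph{monadic operation} assigns to every $\mathfrak A\in\mathcal K$ and all coded relations $y_1,\dots,y_r$ on $\mathfrak A$ of indices $j_1,\dots,j_r$ a coded relation $\Phi(\bar y)$ of index $j$, in such a way that for each component of a code of index $j$ there is an MSO formula $\theta(q,\bar Y)$, independent of $\mathfrak A$ and $\bar y$, for which this component of the code of $\Phi(\bar y)$ is $\{q\in[\ell]:w\models\theta(q,\bar Y)\}$ when $\bar Y$ is interpreted by the codes of $\bar y$.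
\end{definition}

\begin{lemma}\label{lem:closure}
\begin{itemize}
\item[(a)] The maps $\bar y\mapsto y_i$ and $y\mapsto V^k\setminus y$ are monadic operations, and a composition of monadic operations with matching indices is monadic.
\item[(b)] Let $j\in[k]$, $\sigma\colon[k]\to[k]$, and let $j'$ be the least index outside $\sigma([k]\setminus\{j\})$. If $t$ is $j$-free, then $t\circ\sigma$ is $j'$-free, and $t\mapsto t\circ\sigma$ is a monadic operation from index $j$ to index $j'$. For $\sigma=\mathrm{id}$ we have $j'=j$.
\item[(c)] Let $\Gamma_i(\bar t,\bar y)$, $i\le\nu$, be monadic operations, where $\bar t=(t_1,\dots,t_\nu)$ and both $t_i$ and $\Gamma_i$ have index $j_i$. Suppose that $\bar t\mapsto\bar\Gamma(\bar t,\bar y)$ is monotone for each $\bar y$. Then the components of its least and of its greatest fixed point on tuples of coded relations are monadic operations of $\bar y$.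
\end{itemize}
\end{lemma}

\begin{proof}
(a) Complementing a relation complements each component of its code. To compose, replace each atom $p\in Y$ in the outer formulas by the formula $\theta(p,\dots)$ that defines the component $Y$.

(b) Membership of $\bar a$ in $t\circ\sigma$ depends only on $(a_{\sigma(l)})_{l\ne j}$, in which $a_{j'}$ does not occur. Let $t$ have code $(X,(\beta_\varepsilon))$. If $\sigma$ is injective on $[k]\setminus\{j\}$, it maps this set bijectively onto $[k]\setminus\{j'\}$; then $t\circ\sigma$ has the same set $X$, and its bit at $\varepsilon'\in\mathcal E_{j'}$ is $\beta_\varepsilon$ for the pullback $\varepsilon=\{(l,l'):(\sigma(l),\sigma(l'))\in\varepsilon'\}$. Otherwise the pullback $\varepsilon$ of every pattern $\varepsilon'$ of $(a_l)_{l\ne j'}$ is non-discrete, and membership is decided by $\beta_\varepsilon$. So each bit of $t\circ\sigma$ is a bit of $t$, and the set of $t\circ\sigma$ is the bit of $t$ at the pullback of the discrete pattern, read as $\emptyset$ or $[\ell]$.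

(c) Pass to codes. For fixed $\bar y$ with codes $\bar Y$, the map $\bar\Gamma$ becomes a monotone map $G$ on the finite lattice of tuples of codes $\bar X=(X_1,\dots,X_\mu)$, listed component by component, with $G(\bar X)_c=\{q:w\models\theta_c(q,\bar X,\bar Y)\}$. Meets and joins in this lattice are intersections and unions. Let $\mathrm{code}(\bar X)$ say that the components standing for bits are empty or everything. By Lemma~\ref{lem:fix} the $c$-th component of the least fixed point is defined by
\[
\forall\bar X\Big(\mathrm{code}(\bar X)\wedge\bigwedge_{c'\le\mu}\forall p\,\big(\theta_{c'}(p,\bar X,\bar Y)\to p\in X_{c'}\big)\ \to\ q\in X_c\Big),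
\]
and that of the greatest fixed point by
\[
\exists\bar X\Big(\mathrm{code}(\bar X)\wedge\bigwedge_{c'\le\mu}\forall p\,\big(p\in X_{c'}\to\theta_{c'}(p,\bar X,\bar Y)\big)\wedge q\in X_c\Big).\qedhere
\]
\end{proof}

The \emph{literals} are the relations defined by atomic and negated atomic formulas over $Q,P,=$ in $x_1,\dots,x_k$; let $\mathrm{Lit}$ be their finite list. It contains $\emptyset$ and $V^k$, defined by $x_1\ne x_1$ and $x_1=x_1$, and $\circ\,\sigma$ sends literals to literals by renaming variables. A \emph{Boolean expression} is a term built with $\cup$, $\cap$ and complement, a \emph{positive expression} one built with $\cup$ and $\cap$; expressions do not depend on the structure. For $R\subseteq V^k$ let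
\[
\exists_jR=\{\bar a:\bar a[j\mapsto c]\in R\text{ for some }c\},\qquad\forall_jR=\{\bar a:\bar a[j\mapsto c]\in R\text{ for all }c\}.
\]
The next lemma is the only place, besides Lemma~\ref{lem:walk} and the fact that $\mathrm{pos}$ is onto, where the extension property is used. Without it the lemma fails at once: two $(k-1)$-sets with the same position $q<\ell$ could disagree on $\exists x_kQ(x_1,\dots,x_k)$.

\begin{lemma}\label{lem:quant}
Let $e$ be a Boolean expression in $\mathrm{Lit}$ and $y_1,\dots,y_r$, and let indices $j_1,\dots,j_r,j$ be given. Then $\bar y\mapsto\exists_je(\mathrm{Lit},\bar y)$ and $\bar y\mapsto\forall_je(\mathrm{Lit},\bar y)$ are monadic operations with values of index $j$.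
\end{lemma}

\begin{proof}
Since $\forall_jR$ is the complement of $\exists_j(V^k\setminus R)$, Lemma~\ref{lem:closure}(a) reduces the claim to $\exists_j$. Let $y_i$ have code $(X_i,(\beta^i_\varepsilon))$, and write $e$ for the relation $e(\mathrm{Lit},\bar y)$. We first express ``$\bar d\in e$'' for $\bar d\in V^k$ of pattern $\delta$. Equalities between entries are decided by $\delta$. All formulas $\chi$ below use the codes of $\bar y$ as set parameters and depend only on $e$, the indices and $\delta$.

\emph{Case A: all $k$ entries are distinct.} Put $q_l=\mathrm{pos}\{d_i:i\ne l\}$ for $l\in[k]$. Then $\bar d\in y_i$ if and only if $q_{j_i}\in X_i$. An atom $Q(x_{\tau(1)},\dots,x_{\tau(k)})$ is false unless $\tau$ is a permutation, and then it says that $q_{\tau(1)}=q_{\tau(k)}+1$. An atom $P(x_{\tau(1)},\dots,x_{\tau(k-1)})$ is false unless $\tau$ is injective, and then it says that $w_{q_l}=b$ for the index $l$ omitted by $\tau$. So $\bar d\in e$ if and only if $w\models\chi(q_1,\dots,q_k)$, for a formula $\chi$.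

\emph{Case B: exactly $k-1$ distinct entries.} Let $q$ be the position of the set of entries and $\{l,l'\}$ the two-element class of $\delta$. If $j_i\in\{l,l'\}$, the entries other than $d_{j_i}$ are distinct and form that set, so $\bar d\in y_i$ if and only if $q\in X_i$. Otherwise membership in $y_i$ is the bit $\beta^i_\varepsilon$, with $\varepsilon$ the restriction of $\delta$ to $[k]\setminus\{j_i\}$. All $Q$-atoms are false. A $P$-atom is false if $\delta$ identifies two of its arguments, and otherwise says that $w_q=b$. So $\bar d\in e$ if and only if $w\models\chi_\delta(q)$.

\emph{Case C: at most $k-2$ distinct entries.} All $Q$- and $P$-atoms are false. The $k-1$ entries other than $d_{j_i}$ are not distinct, so membership in $y_i$ is a bit determined by $\delta$. So $\bar d\in e$ if and only if $w\models\chi_\delta$, where $\chi_\delta$ is a Boolean combination of bits.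

Now fix $\bar a$, let $B=\{a_l:l\ne j\}$, let $\varepsilon$ be the pattern of $(a_l)_{l\ne j}$, and let $c$ range over $V$. For $l\ne j$ let $\delta_l$ be the pattern of $\bar a[j\mapsto a_l]$, and let $\delta_*$ be the pattern of $\bar a[j\mapsto c]$ for $c\notin B$; both depend only on $\varepsilon$.
\begin{itemize}
\item $|B|=k-1$. Let $q=\mathrm{pos}(B)$. The choice $c=a_l$ leads to Case B with position $q$. A choice $c\notin B$ leads to Case A with $q_j=q$ and $q_l=\mathrm{pos}((B\setminus\{a_l\})\cup\{c\})$ for $l\ne j$, and by (EP) the vector $(q_l)_{l\ne j}$ takes every value in $[\ell]^{k-1}$. So $\bar a\in\exists_je$ if and only if $q$ satisfies $\bigvee_{l\ne j}\chi_{\delta_l}(q)\vee\exists(q_l)_{l\ne j}\,\chi(q_1,\dots,q_{j-1},q,q_{j+1},\dots,q_k)$.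
\item $|B|=k-2$. The choice $c=a_l$ leads to Case C. A choice $c\notin B$ leads to Case B with position $\mathrm{pos}(B\cup\{c\})$, which takes every value by (EP$'$). The condition is $\bigvee_{l\ne j}\chi_{\delta_l}\vee\exists p\,\chi_{\delta_*}(p)$.
\item $|B|\le k-3$. Every choice leads to Case C, and some $c\notin B$ exists as $|V|\ge k$. The condition is $\bigvee_{l\ne j}\chi_{\delta_l}\vee\chi_{\delta_*}$.
\end{itemize}
The first item gives the set of the code of $\exists_je$. In the other two the condition has no free position variable and depends only on $\varepsilon$; it gives the bit at $\varepsilon$.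
\end{proof}

\section{A normal form for $\mathrm{LFP}^k$}\label{sec:normal}

The relation variables of $\mathrm{LFP}^k$ are $k$-ary. Their values are in general not $j$-free for any $j$ (think of $Q$), so they have no codes, and Lemma~\ref{lem:closure}(c) does not apply to a system as it stands. As in Example~\ref{ex:binary}, we move the recursion from the relation variables to the outermost quantified subformulas. For a list $\bar R$ of relations let $\bar R^\circ$ be the list of all $R_h\circ\sigma$, $\sigma\colon[k]\to[k]$; it contains $\bar R$. By \eqref{eq:comp}:
\begin{equation}\label{eq:closed}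
\begin{minipage}{0.86\textwidth}
applying $\circ\,\sigma$ to a positive (Boolean) expression in $\mathrm{Lit}$ and $\bar R^\circ$ gives a positive (Boolean) expression in $\mathrm{Lit}$ and $\bar R^\circ$.
\end{minipage}
\end{equation}

\begin{proposition}\label{prop:normal}
Let $\varphi$ be a formula over $\{Q,P\}$ in negation normal form whose free relation variables are among $\bar Z$. There are indices $j_1,\dots,j_\nu$, a positive expression $\mathsf B$ and, on every finite structure, monotone operators $T_1,\dots,T_\nu$ from tuples $\bar Z$ of $k$-ary relations to $k$-ary relations, the values of $T_i$ being $j_i$-free, such that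
\begin{itemize}
\item[\textup{(N)}] $\varphi(\bar Z)=\mathsf B\big(\mathrm{Lit},\bar Z^\circ,T_1(\bar Z),\dots,T_\nu(\bar Z)\big)$ for all $\bar Z$;
\item[\textup{(M)}] for every list $\bar y$ of arguments with given indices and all Boolean expressions $e_h(\mathrm{Lit},\bar y)$, one for each $Z_h$, the map $\bar y\mapsto T_i(\bar e(\mathrm{Lit},\bar y))$ is a monadic operation with values of index $j_i$.
\end{itemize}
\end{proposition}

Property (M) does not ask $\bar Z$ to be coded, only to be a Boolean combination of literals and coded relations; this is the form that a fixed point variable takes once the quantified subformulas are frozen.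

\begin{proof}
Induction on $\varphi$, where bound relation variables are renamed so as to be distinct from each other and from $\bar Z$. We write $\bar e(\bar y)$ for $\bar e(\mathrm{Lit},\bar y)$.

\emph{Atoms and connectives.} A literal or an atom $Z_h(x_{\sigma(1)},\dots,x_{\sigma(k)})$, which defines $Z_h\circ\sigma$, needs no operator. For $\wedge$ and $\vee$ concatenate the lists of operators and join the expressions by $\cap$ or $\cup$.

\emph{Quantifiers.} For $\exists x_j\psi$ take the single operator $T(\bar Z)=\exists_j\psi(\bar Z)$ and $\mathsf B=T$. It is monotone, and its values are $j$-free. Let $\mathsf B',\bar T'$ belong to $\psi$. By (N) for $\psi$ and \eqref{eq:closed}, $\psi(\bar e(\bar y))$ is a Boolean expression in $\mathrm{Lit}$, $\bar y^\circ$ and the relations $T'_i(\bar e(\bar y))$. The latter two kinds are monadic operations of $\bar y$, by Lemma~\ref{lem:closure}(b) and by (M) for $\psi$. Lemma~\ref{lem:quant} and composition give (M). For $\forall x_j\psi$ replace $\exists_j$ by $\forall_j$.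

\emph{Least fixed points.} Let $\varphi$ be \eqref{eq:lfp}. Apply the induction hypothesis to each $\psi_j$ with the list $\bar S,\bar Z$, and concatenate the lists of operators to one list $\bar T=(T_1,\dots,T_\nu)$ with indices $j_1,\dots,j_\nu$:
\[
\psi_j(\bar S,\bar Z)=\mathsf B_j\big(\mathrm{Lit},\bar S^\circ,\bar Z^\circ,\bar T(\bar S,\bar Z)\big)\qquad(j\le m).
\]
Let $\bar t=(t_1,\dots,t_\nu)$ range over the lattice of tuples with $t_i$ a $j_i$-free relation, and put
\[
H(\bar S,\bar Z,\bar t)=\big(\mathsf B_j(\mathrm{Lit},\bar S^\circ,\bar Z^\circ,\bar t)\big)_{j\le m},
\]
so that $\bar\psi(\bar S,\bar Z)=H(\bar S,\bar Z,\bar T(\bar S,\bar Z))$. The map $H$ is monotone in all arguments. Let $F(\bar Z,\bar t)$ be the least fixed point of $\bar S\mapsto H(\bar S,\bar Z,\bar t)$; it is monotone in $\bar Z$ and $\bar t$ by Lemma~\ref{lem:fix}.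

\emph{Step 1: the frozen recursion is bounded.} Fix $\bar Z,\bar t$, let $\bar S^s$ be the $s$-th iterate of $H$ from $\emptyset$, and let $K=mk^k$. Fix $\bar a\in V^k$ and let $\mathbf v^s\in\{0,1\}^K$ be the vector of truth values of ``$\bar a\circ\sigma\in S^s_h$'' for $h\le m$, $\sigma\colon[k]\to[k]$. Whether $\bar a\circ\sigma$ lies in $H_j(\bar S,\bar Z,\bar t)$ depends on $\bar S$ only through the truth values of ``$\bar a\circ\sigma\in S_h\circ\sigma'$'', that is, of ``$\bar a\circ(\sigma\sigma')\in S_h$''. So $\mathbf v^{s+1}$ is a function of $\mathbf v^s$ that does not depend on $s$. The sequence $\mathbf v^s$ increases and is constant after the first repetition, so $\mathbf v^K=\mathbf v^{K+1}$. With $\sigma=\mathrm{id}$ and all $\bar a$ this gives $\bar S^K=\bar S^{K+1}=F(\bar Z,\bar t)$. By induction on $s$ and \eqref{eq:closed}, each $S^s_j$ is a positive expression in $\mathrm{Lit},\bar Z^\circ,\bar t^\circ$. Hence there are positive expressions $\mathsf E_j$ with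
\begin{equation}\label{eq:F}
F_j(\bar Z,\bar t)=\mathsf E_j(\mathrm{Lit},\bar Z^\circ,\bar t^\circ)\qquad(j\le m).
\end{equation}

\emph{Step 2: the recursion moves to $\bar t$.} Let $\Gamma(\bar t,\bar Z)=\bar T(F(\bar Z,\bar t),\bar Z)$, which is monotone in $\bar t$ and $\bar Z$ and has $j_i$-free $i$-th component. Let $\bar t^\infty(\bar Z)$ be the least fixed point of $\bar t\mapsto\Gamma(\bar t,\bar Z)$ and $\bar S^\infty(\bar Z)$ that of $\bar S\mapsto\bar\psi(\bar S,\bar Z)$. We claim that
\begin{equation}\label{eq:swap}
\bar S^\infty(\bar Z)=F(\bar Z,\bar t^\infty(\bar Z)).
\end{equation}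
Suppress $\bar Z$, and let $\bar S^*=F(\bar t^\infty)$. Then $\bar T(\bar S^*)=\Gamma(\bar t^\infty)=\bar t^\infty$, so $\bar\psi(\bar S^*)=H(\bar S^*,\bar t^\infty)=\bar S^*$, and $\bar S^\infty\subseteq\bar S^*$. Conversely let $\bar t'=\bar T(\bar S^\infty)$. Then $H(\bar S^\infty,\bar t')=\bar\psi(\bar S^\infty)=\bar S^\infty$, so $F(\bar t')\subseteq\bar S^\infty$. Hence $\Gamma(\bar t')=\bar T(F(\bar t'))\subseteq\bar T(\bar S^\infty)=\bar t'$, so $\bar t^\infty\subseteq\bar t'$ by Lemma~\ref{lem:fix}, and $\bar S^*=F(\bar t^\infty)\subseteq F(\bar t')\subseteq\bar S^\infty$.

\emph{Step 3: property \textup{(N)}.} By \eqref{eq:F} and \eqref{eq:swap}, $\varphi(\bar Z)=\mathsf E_i(\mathrm{Lit},\bar Z^\circ,\bar t^\infty(\bar Z)^\circ)\circ\rho$, which by \eqref{eq:closed} is a positive expression in $\mathrm{Lit}$, $\bar Z^\circ$ and the relations $t^\infty_{i'}(\bar Z)\circ\sigma$. Take these, for all $i'\le\nu$ and all $\sigma$, as the operators for $\varphi$. They are monotone by Lemma~\ref{lem:fix}, and they are $j'$-free for $j'$ the least index outside $\sigma([k]\setminus\{j_{i'}\})$ by Lemma~\ref{lem:closure}(b).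

\emph{Step 4: property \textup{(M)}.} Let $\bar Z=\bar e(\bar y)$ and let $\bar t$ be coded, $t_{i'}$ of index $j_{i'}$. By \eqref{eq:F} and \eqref{eq:closed}, each $F_j(\bar e(\bar y),\bar t)$ and each $e_h(\bar y)$ is a Boolean expression in $\mathrm{Lit}$ and the list $\bar y^\circ,\bar t^\circ$ of coded relations. Apply (M) for the operators $\bar T$ to this list and these expressions, and compose with the monadic operations of Lemma~\ref{lem:closure}(b): the components of $(\bar t,\bar y)\mapsto\Gamma(\bar t,\bar e(\bar y))$ are monadic operations. In particular all iterates of $\bar t\mapsto\Gamma(\bar t,\bar e(\bar y))$ from $\emptyset$ are coded. Their final value is, by Lemma~\ref{lem:fix}, both $\bar t^\infty(\bar e(\bar y))$ and the least fixed point on tuples of coded relations. By Lemma~\ref{lem:closure}(c) the components of $\bar y\mapsto\bar t^\infty(\bar e(\bar y))$ are monadic, and so are their compositions with $\circ\,\sigma$.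

\emph{Greatest fixed points.} Define $F$, $\bar t^\infty$ and $\bar S^\infty$ as greatest fixed points. In Step 1 iterate from $V^k$; the vectors $\mathbf v^s$ decrease, and \eqref{eq:F} follows as before. In Step 2, $\bar S^*=F(\bar t^\infty)$ again satisfies $\bar\psi(\bar S^*)=\bar S^*$, so $\bar S^*\subseteq\bar S^\infty$. With $\bar t'=\bar T(\bar S^\infty)$ we have $H(\bar S^\infty,\bar t')=\bar S^\infty$, so $\bar S^\infty\subseteq F(\bar t')$; hence $\bar t'\subseteq\bar T(F(\bar t'))=\Gamma(\bar t')$, so $\bar t'\subseteq\bar t^\infty$ and $\bar S^\infty\subseteq F(\bar t')\subseteq\bar S^*$. Step 3 is unchanged, and Step 4 iterates from the coded relation $V^k$ and uses the second half of Lemma~\ref{lem:closure}(c).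
\end{proof}

Negation normal form is what makes the operators $T_i$ and the expressions $\mathsf B_j$ monotone separately, which Step 2 needs. The absence of individual parameters is what makes a fixed point a single relation $S_i^\infty\circ\rho$ determined by $\bar Z$, and not a family of relations indexed by elements of $V$.

\section{Collapse of $\mathrm{LFP}^k$ on $\mathcal C$}\label{sec:collapse}

\begin{proof}[Proof of Theorem~\ref{thm:A}(i)]
Let $\varphi$ be a formula of $\mathrm{LFP}^k$ without free relation variables, in negation normal form by Lemma~\ref{lem:nnf}. Proposition~\ref{prop:normal} with empty lists $\bar Z$ and $\bar y$ shows that on all $\mathfrak A\in\mathcal K$ the relation $\varphi^{\mathfrak A}$ is a fixed positive expression in literals and coded relations $T_1,\dots,T_\nu$ whose codes are defined by MSO formulas without parameters. It suffices to define each $T=T_i$ on $\mathcal C$ by a formula of $L^k$. Let $T$ have index $j$, let $\Theta(q)$ define the set of its code, and for $\varepsilon\in\mathcal E_j$ let $\Theta_\varepsilon$ be an MSO sentence that holds in $w$ if and only if the bit at $\varepsilon$ is $1$; if $\theta(q)$ defines the bit as a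 set, $\exists q\,\theta(q)$ is such a sentence. Recall that among the structures of $\mathcal C$ the sentence $\lambda_{\ell_n}$ holds exactly in $\mathfrak A_n$.

\emph{Distinct entries.} Take $n_0,r,\mathcal W$ for $\Theta$ from Proposition~\ref{prop:local}; the set $\mathcal W$ is finite. With the formulas of Lemma~\ref{lem:walk} let
\[
\vartheta=\Big(\bigwedge_{n<n_0}\neg\lambda_{\ell_n}\wedge\bigvee_{\eta\in\mathcal W}\kappa_\eta\Big)\vee\bigvee_{n<n_0}\Big(\lambda_{\ell_n}\wedge\bigvee\{\pi_p:p\le\ell_n,\ u_n\models\Theta(p)\}\Big).
\]
On $\mathfrak A_n$ with $n\ge n_0$ only the first disjunct can hold, and on $\mathfrak A_n$ with $n<n_0$ only the one for $n$. In both cases $\vartheta$ expresses $\{q:u_n\models\Theta(q)\}$. Let $\sigma$ map $[k-1]$ bijectively onto $[k]\setminus\{j\}$. Then $\vartheta\circ\sigma$ defines the set of $\bar a\in T$ whose entries $a_l$, $l\ne j$, are distinct.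

\emph{Non-discrete patterns.} Let $\varepsilon\in\mathcal E_j$ and $I=\{n:u_n\models\Theta_\varepsilon\}$. By Proposition~\ref{prop:local}, $I$ or its complement is finite. Let $\vartheta_\varepsilon$ be $\bigvee_{n\in I}\lambda_{\ell_n}$ in the first case and $\bigwedge_{n\notin I}\neg\lambda_{\ell_n}$ in the second, and let $\iota_\varepsilon$ be the conjunction of equalities and inequalities saying that $(x_l)_{l\ne j}$ has pattern $\varepsilon$. Then $\iota_\varepsilon\wedge\vartheta_\varepsilon$ defines the set of $\bar a\in T$ with pattern $\varepsilon$ outside $j$.

The formula $(\vartheta\circ\sigma)\vee\bigvee_{\varepsilon\in\mathcal E_j}(\iota_\varepsilon\wedge\vartheta_\varepsilon)$ of $L^k$ defines $T$ on every $\mathfrak A_n$.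
\end{proof}

Parts (ii) and (iii) were proved in Section~\ref{sec:structures}, so Theorem~\ref{thm:A} is established.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The first statement is Proposition~\ref{prop:inclusion}, and the case $k=1$ is Proposition~\ref{prop:one}. For $k\ge2$ the class $\mathcal C$ of Theorem~\ref{thm:A} satisfies (2) by part (i) and violates (1) by part (ii).
\end{proof}

\begin{thebibliography}{1}

\bibitem{FMFV}
\emph{Finite models and finitely many variables},
\texttt{http://matwbn.icm.edu.pl/ksiazki/bcp/bcp46/bcp4614.pdf}.

\end{thebibliography}
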